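# The treewidth of the percolated grid at $p=\frac12$

## 1. Theorem A, and why the exponent $\frac{91}{96}$ cannot be right

For a positive integer $k$ and $p\in[0,1]$, let $\Gamma(k,p)$ be the random graph with vertex set $[k]^2=\{1,\dots,k\}^2$ obtained from the $k\times k$ grid (vertices at Euclidean distance $1$ are adjacent) by keeping each edge independently with probability $p$. Write $\mathrm{tw}(G)$ for the treewidth of $G$. An event holds asymptotically almost surely (a.a.s.) if its probability tends to $1$ as $k\to\infty$.

**Theorem A.** There are absolute constants $c,C>0$ such that for all $k\ge1$, all real $t\ge4$ and all $p\le\frac12$,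
$$\Pr[\mathrm{tw}(\Gamma(k,p))\ge Ct]\le 6k^2e^{-ct^2}. \tag{1}$$
Also, for $0<p<1$ and integers $2\le t\le k$,
$$\Pr[\mathrm{tw}(\Gamma(k,p))\ge t]\ge 1-\exp\left(-\lfloor k/t\rfloor^2p^{2t^2}\right). \tag{2}$$
Consequently there is $C'>0$ such that, for each fixed $0<\eta<1/\sqrt{\ln 2}$, a.a.s.
$$\Big\lfloor\Big(\tfrac1{\sqrt{\ln2}}-\eta\Big)\sqrt{\ln k}\Big\rfloor\ \le\ \mathrm{tw}(\Gamma(k,\tfrac12))\ \le\ C'\sqrt{\ln k}. \tag{3}$$

Here is the question this answers. For fixed $p$ it is known that a.a.s. $\mathrm{tw}(\Gamma(k,p))=\Theta(k)$ when $\frac12<p\le1$, and $\mathrm{tw}(\Gamma(k,p))=\Theta(\sqrt{\log k})$ when $0<p<\frac12$. What happens at $p=\frac12$? Conjecture 5.5 of "On the treewidth of random geometric graphs and percolated grids" proposes that a.a.s. $\mathrm{tw}(\Gamma(k,\frac12))=k^{\frac{91}{96}+o(1)}$. This would put the critical point close to the supercritical side.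

The bounds in (3) say the opposite: at $p=\frac12$ the treewidth has the subcritical order $\Theta(\sqrt{\log k})$. **So Conjecture 5.5 is false.** Indeed, the conjecture would imply that a.a.s. $\mathrm{tw}(\Gamma(k,\frac12))\ge k^{91/192}$. By (3), a.a.s. $\mathrm{tw}(\Gamma(k,\frac12))\le C'\sqrt{\ln k}<k^{91/192}$ once $k$ is large. Two disjoint events cannot both have probability tending to $1$.

**Deduction of (3) from (1) and (2).** Put $t=\sqrt{(4/c)\ln k}$ in (1). For large $k$ we have $t\ge4$, and the failure probability is at most $6k^2e^{-4\ln k}=6k^{-2}$. So the upper bound holds with $C'=C\sqrt{4/c}$. For the lower bound put $p=\frac12$ and $t=\lfloor(1/\sqrt{\ln2}-\eta)\sqrt{\ln k}\rfloor$ in (2); for large $k$, $2\le t\le k$. Then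
$$2^{-2t^2}=e^{-2t^2\ln 2}\ge k^{-2(1-\eta\sqrt{\ln2})^2}=k^{-2+\eta'},\qquad \eta'=2-2(1-\eta\sqrt{\ln2})^2>0,$$
because $0<\eta\sqrt{\ln2}<1$. Since $\lfloor k/t\rfloor\ge k/(2t)$, we get $\lfloor k/t\rfloor^22^{-2t^2}\ge k^{\eta'}/(4t^2)\to\infty$. $\square$

Inequality (2) is the easy half and is proved in Section 2. The Gaussian shape $e^{-ct^2}$ in (1) is the real content: a tail $e^{-ct}$ would only give $O(\log k)$. Note that (1) is uniform in $p\le\frac12$; nothing in its proof distinguishes the critical point from the points below it. Section 8 proves a second result, Theorem B, which treats all $p$ uniformly, with $\sqrt{\log k}$ supplemented by a term $k/L(p)$ involving a correlation length $L(p)$.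

## 2. Treewidth, havens, brambles, and the lower bound (2)

**Definition (treewidth).** A tree decomposition of $G$ is a tree $T$ with a set $B_x\subseteq V(G)$ (a bag) for each node $x$ of $T$, such that every vertex lies in some bag, both ends of every edge lie together in some bag, and for every vertex the nodes whose bags contain it induce a connected subtree. Its width is $\max_x|B_x|-1$, and $\mathrm{tw}(G)$ is the least width.

Forests with at least one edge have treewidth $1$, and $\mathrm{tw}$ is monotone under subgraphs.

*The smallest grids.* $\Gamma(1,p)$ is a single vertex, of treewidth $0$. $\Gamma(2,p)$ is a random subgraph of a 4-cycle. It has treewidth $0$ if no edge is kept (probability $(1-p)^4$), treewidth $2$ if all four are kept (probability $p^4$), and is a forest with an edge, hence of treewidth $1$, otherwise. At $p=\frac12$ these probabilities are $\frac1{16},\frac1{16},\frac{14}{16}$. To raise the treewidth here, every edge of a small grid must be kept. The bound (2) comes from the same mechanism.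

To bound treewidth without handling decompositions we use two dual objects. Call two vertex sets *touching* if they share a vertex or are joined by an edge.

**Definition (haven).** A haven of order $\theta$ in $G$ assigns to each $X\subseteq V(G)$ with $|X|<\theta$ a component $\beta(X)$ of $G-X$, such that any two sets $\beta(X),\beta(Y)$ touch.

**Definition (bramble).** A bramble is a family of nonempty connected vertex sets that pairwise touch. Its order is the least size of a vertex set meeting all its members.

*Examples.* In the complete graph $K_n$, $\beta(X)=V\setminus X$ is a haven of order $n$. In the 4-cycle $1234$, the sets $\{1\},\{2\},\{3,4\}$ pairwise touch and are disjoint, so they form a bramble of order $3$.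

**Fact 1 (Seymour–Thomas, JCTB 58, 1993).** $\mathrm{tw}(G)\ge\theta-1$ iff $G$ has a haven of order $\theta$, iff $G$ has a bramble of order at least $\theta$.

So the 4-cycle has treewidth at least $2$. Havens are monotone: **if $X\subseteq Y$ then $\beta(Y)\subseteq\beta(X)$.** Indeed $\beta(Y)$ is connected and avoids $X$, so it lies in one component of $G-X$. It touches $\beta(X)$, and both avoid $X$, so the common vertex or joining edge survives in $G-X$. Hence that component is $\beta(X)$.

**Fact 2.** For $s\ge2$ the $s\times s$ grid has treewidth $s$.

For the lower bound, take the following bramble: all crosses (a row together with a column) of the subgrid $[s-1]^2$, the set $B$ of all $s$ vertices with $y=s$, and the set $R$ of the $s-1$ vertices with $x=s$, $y<s$. Two crosses intersect; each cross is joined by an edge to $B$ (through its column) and to $R$ (through its row); $B$ and $R$ are joined by an edge. A set meeting every cross has at least $s-1$ vertices in $[s-1]^2$, since otherwise it misses a row and a column there. Meeting $B$ and $R$ costs two more vertices, as these sets are disjoint from each other and from $[s-1]^2$. So the order is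 at least $s+1$. For the upper bound, list the vertices column by column and use as bags all sets of $s+1$ consecutive vertices, along a path.

**Proof of (2).** *Purpose: find one fully kept $t\times t$ subgrid.* The square $[k]^2$ contains $\lfloor k/t\rfloor^2$ disjoint $t\times t$ subgrids. Each has $2t(t-1)$ edges, so all of its edges are kept with probability $p^{2t(t-1)}\ge p^{2t^2}$, independently for different subgrids. The probability that this happens for none of them is at most $(1-p^{2t^2})^{\lfloor k/t\rfloor^2}\le\exp(-\lfloor k/t\rfloor^2p^{2t^2})$. If it happens for one, $\mathrm{tw}\ge t$ by Fact 2 and monotonicity. $\square$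

For the upper bound we shall cut with edges. For $U\subseteq V(G)$ let $\partial_GU$ be the set of edges between $U$ and $V(G)\setminus U$.

**Fact 3 (Menger, edge version).** For disjoint nonempty $A,B\subseteq V(G)$ (contract each to a vertex), the maximum number of edge-disjoint $A$–$B$ paths equals the minimum of $|\partial_GU|$ over all $U$ with $A\subseteq U\subseteq V(G)\setminus B$.

## 3. Small edge cuts around dyadic boxes bound the treewidth

This section is deterministic. It turns the statement "every dyadic box can be separated from everything far away by at most $w$ edges" into $\mathrm{tw}=O(w)$.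

Let $2^{\kappa-1}<k\le2^\kappa$. A *dyadic box* of level $i\in\{0,\dots,\kappa\}$ is
$$Q=\{a2^i+1,\dots,(a+1)2^i\}\times\{b2^i+1,\dots,(b+1)2^i\},\qquad a,b\in\mathbb Z.$$
$Q^+$ is the union of the nine level-$i$ boxes around and including $Q$. The number of dyadic boxes meeting $[k]^2$ is at most $\sum_{i=0}^{\kappa}4^{\kappa-i}\le\frac434^\kappa\le\frac43\cdot4k^2\le6k^2$.

**Lemma 1.** Let $G$ be a graph with vertex set $[k]^2$ and $w\ge1$ an integer. Suppose every dyadic box $Q$ of level at least $1$ meeting $[k]^2$ has a set $U_Q$ with $Q\cap[k]^2\subseteq U_Q\subseteq Q^+\cap[k]^2$ and $|\partial_GU_Q|\le w$. Then $\mathrm{tw}(G)\le37w$.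

The idea: a haven always points to one side of a small cut. We start at the largest box, where it points inside, and follow it down through the levels until it is trapped in a single vertex.

*Proof.* If $\kappa=0$ then $k=1$ and $\mathrm{tw}(G)=0$. Let $\kappa\ge1$.

**Step 1: small vertex separators.** At level $0$ put $U_Q=Q$. At level $\kappa$ the only box meeting $[k]^2$ is $\{1,\dots,2^\kappa\}^2$, and for it we may take $U_Q=[k]^2$, whose boundary is empty. Let $S_Q$ be the set of vertices of $U_Q$ incident with $\partial_GU_Q$. Each edge of $\partial_G U_Q$ has exactly one end in $U_Q$, so $|S_Q|\le w$; at level $0$, $|S_Q|\le1\le w$. No edge of $G-S_Q$ joins $U_Q\setminus S_Q$ to $V\setminus U_Q$. Hence every component of $G-S_Q$ lies inside $U_Q$ or inside $V\setminus U_Q$.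

**Step 2: bigness descends.** Suppose $\mathrm{tw}(G)\ge37w$. By Fact 1 there is a haven $\beta$ of order $\theta=37w+1$. Call $Q$ *big* if $\beta(S_Q)\subseteq U_Q$. The level-$\kappa$ box is big. Let $Q$ be big of level $i\ge1$. Let $\mathcal R$ be the set of level-$(i-1)$ boxes contained in $Q^+$ and meeting $[k]^2$; there are at most $9\cdot4=36$. Put $X=S_Q\cup\bigcup_{R\in\mathcal R}S_R$, so $|X|\le37w<\theta$. By monotonicity of the haven,
$$\beta(X)\subseteq\beta(S_Q)\subseteq U_Q\subseteq Q^+\cap[k]^2.$$
Pick $v\in\beta(X)$. It lies in some $R\in\mathcal R$, so $v\in R\cap[k]^2\subseteq U_R$. Also $v\in\beta(X)\subseteq\beta(S_R)$. So the component $\beta(S_R)$ of $G-S_R$ meets $U_R$, and by Step 1 it lies inside $U_R$. That is, $R$ is big.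

**Step 3: contradiction at level $0$.** Descending, some level-$0$ box $\{v\}$ is big: $\beta(S)\subseteq\{v\}$ with $S=S_{\{v\}}\subseteq\{v\}$. Then $\beta(\{v\})\subseteq\beta(S)\setminus\{v\}=\emptyset$, which is impossible for a component. $\square$

By Fact 3, the hypothesis of Lemma 1 says that there are not many edge-disjoint paths from $Q$ to the outside of $Q^+$. So everything now depends on the number of *disjoint crossings* of a square annulus.

## 4. Percolation tools: duality, RSW, BK, and the crossing of one block

Consider bond percolation on all of $\mathbb Z^2$; $\Gamma=\Gamma(k,p)$ is its restriction to $[k]^2$. Kept edges are *open*, the others *closed*. The dual lattice is $\mathbb Z^2+(\frac12,\frac12)$. Each edge $e$ is crossed by one dual edge $e^*$, and $e^*$ is called open or closed according to $e$. The closed dual edges form bond percolation of density $1-p$ on a translate of $\mathbb Z^2$. Distances are $\ell_\infty$.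

Let $H_p(a,b)$ be the probability that $[0,a]\times[0,b]$ has an open left–right crossing, and $\alpha_l(p)=H_p(2l,2l)$.

**Fact 4 (duality).** The rectangle $[0,n+1]\times[0,n]$ has no open left–right crossing iff the dual rectangle $[\frac12,n+\frac12]\times[-\frac12,n+\frac12]$ has a closed dual top–bottom crossing.

The dual rectangle is a rotated copy of the primal one, so $H_p(n+1,n)=1-H_{1-p}(n+1,n)$. In particular $H_{1/2}(n+1,n)=\frac12$.

*Check for $n=1$.* In $[0,2]\times[0,1]$ only the four horizontal edges and the middle vertical edge matter. If the vertical edge is open, each of the two halves must have an open horizontal edge: probability $(\frac34)^2=\frac9{16}$. If it is closed, one of the two rows must be open: probability $1-(\frac34)^2=\frac7{16}$. The average is $\frac12$.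

A crossing of $[0,n+1]\times[0,n]$ contains one of $[0,n]\times[0,n]$, so $H_p(n,n)\ge H_p(n+1,n)$. With $n=2l$,
$$\alpha_l(p)\ge H_p(2l+1,2l)=1-H_{1-p}(2l+1,2l)\ge1-\alpha_l(1-p), \tag{4}$$
$$\alpha_l(p)\ge\tfrac12\quad\text{for all }p\ge\tfrac12,\ l\ge1. \tag{5}$$
For (5), use $H_{1/2}(2l+1,2l)=\frac12$ and monotonicity in $p$.

**Fact 5 (RSW: Russo; Seymour–Welsh; see Grimmett, *Percolation*, 2nd ed., Thm 11.70, Lemmas 11.73, 11.75).** For every $p$ and integer $l\ge1$, with $\tau=\alpha_l(p)$: $H_p(3l,2l)\ge(1-\sqrt{1-\tau})^3$.

From here one glues crossings with Harris' inequality (increasing events are positively correlated). Two $3l\times2l$ rectangles overlapping in a $2l\times2l$ square cover a $4l\times 2l$ rectangle. If both are crossed left–right and the square is crossed top–bottom, then the three crossings connect. So $H_p(4l,2l)\ge\tau H_p(3l,2l)^2$. In the same way, two $4l\times2l$ rectangles overlapping in a $2l\times2l$ square give $H_p(6l,2l)\ge\tau H_p(4l,2l)^2$. Therefore $H_p(6l,2l)\ge\tau^3(1-\sqrt{1-\tau})^{12}$. The annulus $[-3l,3l]^2\setminus(-l,l)^2$ is covered by four $6l\times2l$ rectangles (top, bottom, left, right). If all four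 are crossed the long way, the crossings meet in the corners and contain a circuit. By Harris once more, with probability at least
$$\varphi(\tau):=\left[\tau(1-\sqrt{1-\tau})^4\right]^{12} \tag{6}$$
there is an open circuit in $[-3l,3l]^2\setminus(-l,l)^2$ with $(-l,l)^2$ in its interior. The function $\varphi$ is continuous and increasing, $0<\varphi(\tau)<1$ for $0<\tau<1$, and $\varphi(1)=1$.

**Definition (disjoint occurrence).** For increasing events $A,B$, the event $A\circ B$ says that there are disjoint sets of open edges, one of which guarantees $A$ and the other $B$. For decreasing events, use closed edges.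

**Fact 6 (BK inequality, van den Berg–Kesten 1985).** If $A,B$ are both increasing, or both decreasing, and depend on finitely many edges, then $P(A\circ B)\le P(A)P(B)$.

Since $A\circ B$ is again increasing (decreasing) and $\circ$ is associative, by induction the probability that finitely many such events occur disjointly is at most the product of their probabilities. *Example:* let $A$ be the event that two opposite corners of a 4-cycle are joined by an open path. Then $P(A)=2p^2-p^4$, while $A\circ A$ requires all four edges: $P(A\circ A)=p^4\le p^4(2-p^2)^2=P(A)^2$.

**Blocks.** For $l\ge1$ put $m=2l$. Tile $\mathbb Z^2$ by the translates by $m\mathbb Z^2$ of $\{-l+1,\dots,l\}^2$. These are $m\times m$ *blocks* $D$, and $D^+$ is the $3m\times3m$ square of the nine blocks around and including $D$. Similarly tile the dual lattice by the translates by $m\mathbb Z^2$ of $\{-l+\frac12,\dots,l-\frac12\}^2$; this gives dual blocks $D^*$ and $D^{*+}$.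

**Lemma 2.** (a) $P_p(\text{there is an open path from }D\text{ to }\mathbb Z^2\setminus D^+)\le1-\varphi(\alpha_l(1-p))$.

(b) $P_p(\text{there is a closed dual path from }D^*\text{ to the complement of }D^{*+})\le1-\varphi(\alpha_l(p))$.

*Proof.* (a) *A closed dual circuit blocks the path.* Take $D=\{-l+1,\dots,l\}^2$. Apply (6) to the closed dual edges, which have density $1-p$, centred at the dual vertex $(\frac12,\frac12)$. With probability at least $\varphi(\alpha_l(1-p))$ there is a closed dual circuit in $[-3l+\frac12,3l+\frac12]^2\setminus(-l+\frac12,l+\frac12)^2$ with $(-l+\frac12,l+\frac12)^2$ in its interior. This interior contains $D$. A vertex outside $D^+=\{-3l+1,\dots,3l\}^2$ has a coordinate $\le-3l$ or $\ge3l+1$, so it lies outside the circuit. A path from $D$ to the complement of $D^+$ therefore crosses the circuit, that is, uses a closed edge.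

(b) Take $D^*=\{-l+\frac12,\dots,l-\frac12\}^2\subset(-l,l)^2$. With probability at least $\varphi(\alpha_l(p))$ an open circuit as in (6) surrounds $D^*$. A dual vertex outside $D^{*+}=\{-3l+\frac12,\dots,3l-\frac12\}^2$ has a coordinate of modulus at least $3l+\frac12$, so it lies outside the circuit. A closed dual path cannot cross an open circuit. $\square$

Stopping paths at their first vertex outside $D^+$ (resp. $D^{*+}$), we see that both events depend on finitely many edges. The event in (a) is increasing, the one in (b) decreasing.

For $p\le\frac12$ we have $\alpha_l(1-p)\ge\frac12$ by (5), so the probability in (a) satisfies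
$$P_p(D\text{ is joined to }\mathbb Z^2\setminus D^+\text{ by an open path})\le q_0:=1-\varphi(\tfrac12)<1\qquad\text{for every }l\ge1. \tag{7}$$
The constant $q_0$ does not depend on the scale, and this is the only way in which $p\le\frac12$ enters the proof of (1).

## 5. What component sizes and single-scale BK give

**Component sizes.** For fixed $p<\frac12$ there is a quick route to $O(\sqrt{\log k})$. A.a.s. all components have $O(\log k)$ vertices, by the exponential tail of cluster sizes. A planar graph on $n$ vertices has treewidth $O(\sqrt n)$, by the planar separator theorem. Finally, the treewidth is the maximum over components. At $p=\frac12$ this stops working: with probability $H_{1/2}(k-1,k-1)\ge H_{1/2}(k,k-1)=\frac12$ there is an open left–right crossing of $[k]^2$. So some component has at least $k$ vertices, and the bound from its size is no better than $O(\sqrt k)$. One must use that large critical components, though large, can be cut cheaply.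

**Single-scale BK.** Let $p\le\frac12$, let $Q$ be a dyadic box of side $n=2^i$, $i\ge1$, and let $M_Q$ be the maximum number of edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$. Up to translation, $Q$ is a block with $l=n/2$. By (7) and BK,
$$P_p(M_Q\ge j)\le q_0^{\,j}.$$
With $j=\lceil3\ln k/\ln(1/q_0)\rceil$ (and $k\ge2$) a union bound over at most $6k^2$ boxes fails with probability at most $6/k$. Otherwise Fact 3 gives each $Q$ a set $U_Q$ with boundary of size less than $j$ (if $[k]^2\subseteq Q^+$, take $U_Q=[k]^2$), and Lemma 1 gives $\mathrm{tw}(\Gamma)\le37j=O(\log k)$.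

This already refutes the conjecture, but it misses the right order. The tail $q_0^{\,j}$ is only exponential in $j$, and beating $6k^2$ boxes with it requires $j$ of order $\log k$. Compare with (2), where treewidth $t$ costs about $p^{2t^2}$, a Gaussian price. The single-scale estimate charges one factor $q_0$ per crossing, whatever the number of crossings. But if there are about $u$ disjoint crossings, we can look at them at the finer scale $n/u$: each crossing then passes through of order $u$ blocks, and each passage has probability at most $q_0$ by (7), *because (7) holds at every scale*. So $u$ crossings should cost $q_0^{\Theta(u^2)}$. The next section makes this rigorous.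

## 6. A Gaussian tail for the number of disjoint crossings

**Segmenting a path.** Fix the block scale $m=2l$. Given a (primal or dual) path from $v_0$, let $D_0$ be the block containing $v_0$, let $v_1$ be the first vertex outside $D_0^+$, let $D_1$ be the block of $v_1$, let $v_2$ be the first later vertex outside $D_1^+$, and so on as long as possible. The pieces from $v_i$ to $v_{i+1}$ are edge-disjoint *segments*, each leading from $D_i$ to the complement of $D_i^+$. In each coordinate, if $D_i$ occupies $\{1,\dots,m\}$, then $D_i^+$ occupies $\{-m+1,\dots,2m\}$ and $v_{i+1}$, a neighbour of $D_i^+$, lies in $\{-m,\dots,2m+1\}$. So $\|v_{i+1}-v_i\|_\infty\le2m$. After the last complete segment the path stays in the last $D_s^+$, hence within distance $2m-1$ of $v_s$. So if the endpoints of the path are at distance $d$, then $d\le2ms+2m-1$, and the number $s$ of segments satisfies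
$$s\ge\frac{d+1}{2m}-1. \tag{8}$$

**How not to count.** A natural way to use segments is to record, for each path, the successive blocks $D_0,D_1,\dots$ and to sum over all records. Given $D_i$ there are up to $16$ possibilities for $D_{i+1}$ (the ring of blocks around $D_i^+$), so a segment would contribute $16q_0$. But $\varphi(\frac12)<2^{-12}$, so $16q_0>1$ and the sum does not converge to anything useful. The remedy is to forget the order. With about $u^2$ segments distributed over about $u^2$ blocks, BK only needs to know *how often* each block is used. If the average multiplicity is $x$, then specifying multiplicities costs about $1+\ln(1+x)$ per block in the exponent, while BK gains $x\ln\frac1{q_0}$ per block. For large $x$ the gain wins, however close $q_0$ is to $1$.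

**Lemma 3.** For $q\in(0,1)$ there is $\lambda=\lambda(q)\ge1$ such that the following holds. Let $p,l$ be such that the probability in Lemma 2(a) is at most $q$. Let $Q$ be an $n\times n$ box of vertices in $\mathbb Z^2$, let $Q^+$ be the concentric $3n\times3n$ box, and suppose $u:=\frac n{2l}\ge4$. Let $M$ be the maximum number of edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$. Then $P_p(M\ge\lambda u)\le q^{\lambda u^2/8}$.

*Proof.* Since a logarithm grows more slowly than a linear function, we can choose $\lambda\ge1$ so large that
$$1+\ln(1+x)\le\tfrac x2\ln\tfrac1q\qquad\text{for all }x\ge\lambda/52. \tag{9}$$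

**Step 1: extract many segments.** Suppose $M\ge\lambda u$. Stop each of $M$ edge-disjoint paths at its first vertex outside $Q^+$. Its endpoints are at distance at least $n+1$, so by (8), with $u=n/m$, it has at least
$$\frac{n+2}{2m}-1\ge\frac u2-1\ge\frac u4$$
segments, the last step using $u\ge4$. Each segment starts at a vertex other than the last vertex of the stopped path, hence in $Q^+$. So altogether we obtain at least $J:=\lceil\lambda u^2/4\rceil$ edge-disjoint open segments, each joining some block $D$ that meets $Q^+$ to the complement of $D^+$. Keep exactly $J$ of them.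

**Step 2: count the blocks available.** In one direction, $3n$ consecutive integers meet at most $\frac{3n}m+2=3u+2$ intervals of the tiling. So the number $r$ of blocks meeting $Q^+$ satisfies $r\le(3u+2)^2\le(3.5u)^2\le13u^2$, where $2\le\frac u2$ was used.

**Step 3: BK for a fixed vector of multiplicities.** Let $j_D$ be the number of kept segments that start in $D$, so $\sum_Dj_D=J$. Then the events "$D$ is joined to the complement of $D^+$ by an open path", taken with multiplicities $j_D$, occur disjointly. By BK and the hypothesis, for each fixed $(j_D)$ this has probability at most $q^J$.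

**Step 4: sum over multiplicities.** The number of vectors $(j_D)$ of nonnegative integers with sum $J$ is at most $\binom{J+r}r\le\left(\frac{e(J+r)}r\right)^r$. Put $x=J/r$. By Steps 1 and 2, $x\ge\frac{\lambda u^2/4}{13u^2}=\frac\lambda{52}$, so (9) applies:
$$P(M\ge\lambda u)\le\exp\left(r\left[1+\ln(1+x)-x\ln\tfrac1q\right]\right)\le\exp\left(-\tfrac{rx}2\ln\tfrac1q\right)=q^{J/2}\le q^{\lambda u^2/8}.\qquad\square$$

## 7. Proof of the upper bound (1)

Let $p\le\frac12$, $q=q_0$, $\lambda=\lambda(q_0)$ and $t\ge4$. By (7), the hypothesis of Lemma 3 holds for every $l\ge1$. We now produce the sets $U_Q$ of Lemma 1, choosing for each box the block scale $l$ so that $u$ is about $t$.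

**Step 1: boxes that are small compared with $t$.** Let $Q$ be a dyadic box of side $n=2^i$, $i\ge1$, meeting $[k]^2$. If $n<2t$, take $U_Q=Q\cap[k]^2$; then $|\partial_\Gamma U_Q|\le4n\le8t$.

**Step 2: large boxes.** If $n\ge2t$, let $l=\lfloor n/(2t)\rfloor\ge1$. Since $\lfloor y\rfloor\ge\frac y2$ for $y\ge1$, we have $\frac n{4t}\le l\le\frac n{2t}$, so $u=\frac n{2l}\in[t,2t]$; in particular $u\ge4$. By Lemma 3, with probability at least $1-q_0^{\lambda u^2/8}\ge1-q_0^{\lambda t^2/8}$ there are fewer than $\lambda u\le2\lambda t$ edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$. The same then holds in the subgraph $\Gamma$ for paths from $Q\cap[k]^2$ to $[k]^2\setminus Q^+$. If $[k]^2\subseteq Q^+$, take $U_Q=[k]^2$. Otherwise Fact 3 in $\Gamma$, with $A=Q\cap[k]^2$ and $B=[k]^2\setminus Q^+$, gives $U_Q$ with $Q\cap[k]^2\subseteq U_Q\subseteq Q^+\cap[k]^2$ and $|\partial_\Gamma U_Q|<2\lambda t$.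

**Step 3: union bound.** There are at most $6k^2$ boxes. So with probability at least $1-6k^2q_0^{\lambda t^2/8}$, Lemma 1 applies with $w=\lceil\max(8,2\lambda)t\rceil$, and
$$\mathrm{tw}(\Gamma)\le37w<37\left(\max(8,2\lambda)+1\right)t=:Ct.$$
This is (1) with $c=\frac\lambda8\ln\frac1{q_0}$. Both constants are absolute, because $q_0$ is. Theorem A is proved. $\square$

## 8. Theorem B: all $p$ at once, through a correlation length

The proof of (1) used $p\le\frac12$ only through (7), a bound at every scale. For $p>\frac12$ such a bound can hold only up to some scale, which we now define. Since $\varphi$ is continuous with $\varphi(1)=1$, we can fix an absolute $\varepsilon\in(0,\frac12)$ with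
$$1-\varphi(1-\varepsilon)\le2^{-12}. \tag{10}$$

**Definition (correlation length).** $L(p)=\inf\{l\ge1:\ \alpha_l(1-p)\le\varepsilon\}\in\{1,2,\dots\}\cup\{\infty\}$.

So below $L(p)$ squares are still crossed by closed dual paths with probability more than $\varepsilon$; at $L(p)$ this probability has dropped to at most $\varepsilon$. *Examples:* for $p\le\frac12$, (5) gives $\alpha_l(1-p)\ge\frac12>\varepsilon$ for all $l$, so $L(p)=\infty$. For $p=1$, $\alpha_1(0)=0$, so $L(1)=1$. For $\frac12<p<1$ we have $L(p)<\infty$, because connectivities decay exponentially at density $1-p<\frac12$ (Kesten 1980), so $\alpha_l(1-p)\to0$ as $l\to\infty$. Set $k/\infty=0$.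

**Theorem B.** There is an absolute constant $C$, and for every $p_0\in(0,1)$ a constant $c=c(p_0)>0$, such that for every sequence $p_k\in[p_0,1]$, a.a.s.
$$c\left(\sqrt{\log k}+\frac k{L(p_k)}\right)\le\mathrm{tw}(\Gamma(k,p_k))\le C\left(\sqrt{\log k}+\frac k{L(p_k)}\right).$$

For fixed $p>\frac12$ the number $L(p)$ is a finite constant and the order is $k$; for fixed $0<p\le\frac12$ the second term vanishes and the order is $\sqrt{\log k}$. Both known results and the critical case are contained in the theorem.

Write $p=p_k$ and $L=L(p_k)$.

### 8.1 Upper bound: never use blocks as large as the correlation length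

If $L=1$, then $\mathrm{tw}(\Gamma)\le k=k/L$ by Fact 2. Let $L\ge2$.

**Step 1: constants.** For $1\le l<L$ we have $\alpha_l(1-p)>\varepsilon$, so the probability in Lemma 2(a) is at most $q:=1-\varphi(\varepsilon)<1$, an absolute constant. Let $\lambda=\lambda(q)$ and define $u_0$ by $\frac{\lambda u_0^2}8\ln\frac1q=4\ln k$. Then $u_0=\Theta(\sqrt{\log k})$ with absolute constants, and $u_0\ge4$ for large $k$.

**Step 2: cuts.** Let $Q$ be a dyadic box of side $n=2^i$, $i\ge1$, meeting $[k]^2$. If $n<2u_0$, take $U_Q=Q\cap[k]^2$, with boundary at most $4n\le8u_0$. If $n\ge2u_0$, take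
$$l=\min\left(\lfloor n/(2u_0)\rfloor,\,L-1\right)\ge1,\qquad u=\frac n{2l}\ge u_0\ge4.$$
Either $l=\lfloor n/(2u_0)\rfloor\ge\frac n{4u_0}$ and $u\le2u_0$; or $l=L-1\ge L/2$ and $u\le n/L\le2k/L$, since $n\le2^\kappa<2k$. As $l<L$, Lemma 3 applies. Outside an event of probability at most $q^{\lambda u^2/8}\le q^{\lambda u_0^2/8}=k^{-4}$ there are fewer than $\lambda u\le\lambda(2u_0+2k/L)$ edge-disjoint open paths from $Q$ to $\mathbb Z^2\setminus Q^+$. As in Step 2 of Section 7, take $U_Q=[k]^2$ if $[k]^2\subseteq Q^+$. Otherwise Fact 3 gives $U_Q$ with $Q\cap[k]^2\subseteq U_Q\subseteq Q^+\cap[k]^2$ and boundary of size less than $\lambda(2u_0+2k/L)$.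

**Step 3: conclusion.** The union bound over $6k^2$ boxes fails with probability at most $6k^{-2}$. Otherwise Lemma 1 with $w=\lceil8u_0+\lambda(2u_0+2k/L)\rceil$ gives
$$\mathrm{tw}(\Gamma)\le37\left((9+2\lambda)u_0+2\lambda\tfrac kL\right)\le C\left(\sqrt{\log k}+\tfrac kL\right).$$

### 8.2 Lower bound of order $\sqrt{\log k}$

*Purpose: repeat the proof of (2) with $p\ge p_0$.* Let $t=\big\lfloor\sqrt{\ln k/(2\ln(1/p_0))}\big\rfloor$; for large $k$, $2\le t\le k$. Each of the $\lfloor k/t\rfloor^2$ disjoint $t\times t$ subgrids is fully open with probability at least $p_0^{2t^2}\ge k^{-1}$, independently, and $k^{-1}\lfloor k/t\rfloor^2\to\infty$. So a.a.s. some subgrid is fully open and $\mathrm{tw}(\Gamma)\ge t\ge c_1(p_0)\sqrt{\log k}$.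

### 8.3 Lower bound of order $k/L$: many disjoint crossings in both directions

Along those $k$ with $k/L<\sqrt{\log k}$ the bound of Section 8.2 suffices, since then $\sqrt{\log k}\ge\frac12(\sqrt{\log k}+k/L)$. So consider only the $k$ with $k/L\ge\sqrt{\log k}$, if there are infinitely many; in particular $L<\infty$. Put $l=L$ and $m=2L$. Along these $k$, $k/m\to\infty$, and we may assume $k\ge8m$. Since $\alpha_L(1-p)\le\varepsilon$, (4) gives $\alpha_L(p)\ge1-\varepsilon$. By (10), the probability in Lemma 2(b) is at most $q':=2^{-12}$. Let
$$N=\lceil k/(8m)\rceil.$$

The plan is to show that a.a.s. $\Gamma$ has $N$ edge-disjoint left–right crossings. If not, Menger gives a cut with few open edges. We turn the cut into a long dual path that is mostly closed, and show that such a path is unlikely.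

**Lemma 4.** Let $U\subseteq[k]^2$ contain the left column and be disjoint from the right column, and let $F$ be the set of edges of the full grid on $[k]^2$ between $U$ and $[k]^2\setminus U$. Then there is a dual path $\gamma$ from height $k+\frac12$ to height $\frac12$, with $x$-coordinates in $[\frac32,k-\frac12]$, all of whose edges are dual to edges of $F$.

*Proof.* *A parity argument.* Let $F^*$ be the graph formed by the dual edges of $F$. The left column lies in $U$ and the right column outside, so no vertical edge of these two columns belongs to $F$. The dual of a horizontal edge from $(x,y)$ to $(x+1,y)$ is vertical, at abscissa $x+\frac12\in[\frac32,k-\frac12]$. The dual of a vertical edge at abscissa $x\in\{2,\dots,k-1\}$ runs from abscissa $x-\frac12$ to $x+\frac12$. So the endpoints of $F^*$ lie in $\{\frac32,\dots,k-\frac12\}\times\{\frac12,\dots,k+\frac12\}$.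

Such a dual vertex with height in $[\frac32,k-\frac12]$ is the centre of a 4-cycle of the grid, whose edges are the duals of the four dual edges at it. A cut contains an even number of edges of any cycle, so this vertex has even degree in $F^*$. A dual vertex of height $k+\frac12$ (or $\frac12$) has degree $0$ or $1$ in $F^*$; the only possible edge is dual to a horizontal edge of the row $y=k$ (or $y=1$).

The row $y=k$ is a path that starts in $U$ and ends outside $U$, so it contains an odd number of edges of $F$. Hence the number of degree-$1$ vertices of height $k+\frac12$ is odd, and some component of $F^*$ contains an odd number of them. Every component has an even number of odd-degree vertices, so this component also has an odd-degree vertex of height $\frac12$. It contains the required path. $\square$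

**Lemma 5.** The probability that $\Gamma$ does not contain $N$ edge-disjoint left–right crossings of $[k]^2$ is at most $\left(\frac km+2\right)2^{-k/(4m)}$.

*Proof.* **Step 1: from a missing family to a mostly closed dual path.** If there are no $N$ such crossings, Fact 3 (with $A$ the left and $B$ the right column) gives $U$ containing the left column, disjoint from the right column, with $|\partial_\Gamma U|\le N-1$. Take $F$ and $\gamma$ as in Lemma 4. The open edges of $F$ are exactly those of $\partial_\Gamma U$. So at most $N-1$ edges of $\gamma$ are open; the others are closed.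

**Step 2: many closed segments.** Segment $\gamma$, starting at its endpoint of height $k+\frac12$, with dual blocks. Its endpoints are at distance at least $k$, so by (8) it has at least $\frac{k+1}{2m}-1\ge\frac k{4m}$ segments, as $k\ge8m$. Consider the first $s_0=\lceil k/(4m)\rceil$. They are edge-disjoint, so at most $N-1<\frac k{8m}\le\frac{s_0}2$ of them contain an open edge. Hence at least $s_0/2$ of them are closed dual paths from $D_i^*$ to the complement of $D_i^{*+}$, and these are edge-disjoint.

**Step 3: union bound over records.** Now we can afford to record the path, since $q'$ is tiny. The starting point has height $k+\frac12$ and one of $k-1$ consecutive abscissas, so there are at most $\frac km+2$ choices for $D_0^*$. Given $D_i^*$, the vertex $v_{i+1}$ is a neighbour of $D_i^{*+}$, so $D_{i+1}^*$ is one of the $25-9=16$ blocks in the ring around $D_i^{*+}$. There are at most $2^{s_0}$ choices for the set of closed segments. For a fixed record, BK for decreasing events bounds the probability by $q'^{\,s_0/2}$, because at least $s_0/2$ events from Lemma 2(b) occur disjointly. In total the probability is at most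
$$\left(\tfrac km+2\right)16^{s_0}2^{s_0}q'^{\,s_0/2}=\left(\tfrac km+2\right)\left(32\cdot2^{-6}\right)^{s_0}=\left(\tfrac km+2\right)2^{-s_0}\le\left(\tfrac km+2\right)2^{-k/(4m)}.\qquad\square$$

**From crossings to a bramble.** Since $k/m\to\infty$, Lemma 5 and symmetry show that a.a.s. (along the $k$ considered) $\Gamma$ has edge-disjoint left–right crossings $H_1,\dots,H_N$ and edge-disjoint top–bottom crossings $V_1,\dots,V_N$. Every $H_i$ shares a vertex with every $V_j$ by planarity. So the sets $H_i\cup V_j$ are connected, and $H_i\cup V_j$ and $H_{i'}\cup V_{j'}$ share a vertex of $H_i\cap V_{j'}$. They form a bramble.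

*Its order.* Degrees are at most $4$ and each path through a vertex uses an edge there, so by edge-disjointness each vertex lies on at most $4$ of the $H_i$ and at most $4$ of the $V_j$. Hence a set of fewer than $N/4$ vertices misses some $H_i$ and some $V_j$, so it misses $H_i\cup V_j$. The order is at least $N/4$. By Fact 1, with $N\ge\frac k{8m}=\frac k{16L}$,
$$\mathrm{tw}(\Gamma)\ge\frac N4-1\ge\frac k{64L}-1\ge\frac k{128L}$$
once $k/L\ge128$, which holds for all large $k$ under consideration because $k/L\ge\sqrt{\log k}$. Together with $\mathrm{tw}(\Gamma)\ge c_1(p_0)\sqrt{\log k}$ a.a.s. from Section 8.2, this gives $\mathrm{tw}(\Gamma)\ge\frac12\min\left(c_1(p_0),\frac1{128}\right)\left(\sqrt{\log k}+\frac kL\right)$ a.a.s. along these $k$. The remaining $k$ were handled at the start of Section 8.3. Theorem B is proved. $\blacksquare$
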